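# Infinite Blaschke products with $a_nB'(a_n)$ constant

## 1. Regular polygons, diameters, and the guess that no such product exists

Let $\mathbb D=\{|z|<1\}$ and $\mathbb T=\{|z|=1\}$. Take points $a_n\in\mathbb D\setminus\{0\}$, pairwise different, with $\sum(1-|a_n|)<\infty$, and form the infinite Blaschke product
$$B(z)=\prod_{n=1}^\infty \frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_nz}. \tag{1}$$
At each zero $a_n$ the number $a_nB'(a_n)$ is nonzero, because the zeros are simple. Can all these numbers be the same? That is, does there exist an infinite Blaschke product with simple zeros such that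
$$a_1B'(a_1)=a_2B'(a_2)=\dots=a_nB'(a_n)=\cdots\,? \tag{2}$$
The question comes from "A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$" (http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf).

The answer that one would first guess is *no*: there is one condition per zero, each condition involves all the zeros, and the small cases look very rigid. Let us test the guess.

For the tests we need a formula. The derivative of $\frac{a-z}{1-\bar az}$ at $z=a$ is $-\frac1{1-|a|^2}$. So, for finite or infinite products,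
$$a_nB'(a_n)=-\frac{|a_n|}{1-|a_n|^2}\prod_{k\neq n}\frac{\bar a_k}{|a_k|}\cdot\frac{a_k-a_n}{1-\bar a_ka_n}. \tag{3}$$

**One zero.** The single value is $-|a_1|/(1-|a_1|^2)$, and there is nothing to compare it with.

**Two zeros.** The factors $\left|\frac{a_2-a_1}{1-\bar a_2a_1}\right|$ and $\left|\frac{a_1-a_2}{1-\bar a_1a_2}\right|$ are equal, so comparing moduli in (3) gives $\frac{|a_1|}{1-|a_1|^2}=\frac{|a_2|}{1-|a_2|^2}$. Since $t\mapsto t/(1-t^2)$ is increasing on $(0,1)$, we get $|a_1|=|a_2|=:r$. After cancellation the condition becomes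
$$\frac{\bar a_2}{1-\bar a_2a_1}=-\frac{\bar a_1}{1-\bar a_1a_2},\qquad\text{i.e.}\qquad \bar a_2-r^2\bar a_1=-\bar a_1+r^2\bar a_2,\qquad\text{i.e.}\qquad (1-r^2)(\bar a_1+\bar a_2)=0 .$$
So $a_2=-a_1$, and conversely every such pair works, with common value $-2r^2/(1-r^4)$. We shall see in Section 4 that for $N$ zeros the only solutions are the vertices of a regular $N$-gon centered at $0$. An infinite set with no accumulation point in $\mathbb D$ cannot imitate that.

**Infinitely many zeros on the diameter $(-1,1)$.** Then $B$ is real on $(-1,1)$. The zeros accumulate only at $\pm1$, so two of them, say $a<a'$, are consecutive and have the same sign. At consecutive simple zeros $B'$ has opposite signs, so $aB'(a)$ and $a'B'(a')$ have opposite signs. Hence (2) fails.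

**Well separated zeros.** Suppose that $\prod_{k\ne n}\left|\frac{a_k-a_n}{1-\bar a_ka_n}\right|\ge\delta>0$ for all $n$ (Carleson's separation condition). Since $|a_n|\to1$, formula (3) gives $|a_nB'(a_n)|\ge\delta|a_n|/(1-|a_n|^2)\to\infty$, and (2) fails again. A solution of (2) with value $c$ must satisfy $\prod_{k\neq n}\left|\frac{a_k-a_n}{1-\bar a_ka_n}\right|=|c|(1-|a_n|^2)/|a_n|\to0$ exactly.

All the tests agree with the guess, and the guess is wrong. **The answer to the question is yes.** Here are the precise results.

**Theorem 1.** Let $0<b<1$ and $0<\tau\le\frac{1-b}4$. There is an infinite Blaschke product $B$ of the form (1), real on $(-1,1)$, with simple nonzero zeros $a_n$ and with $B(0)=\prod|a_n|=b$, such that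
$$a_nB'(a_n)=-\gamma\quad\text{for all }n,\qquad \gamma:=\frac b{1-b^2},$$
and
$$zB'=-\gamma+hB-\gamma B^2,\qquad h(z)=\frac{1+b^2}{1-b^2}-\frac{4\tau z^2}{(1-z^2)^2}. \tag{4}$$
Its zeros accumulate exactly at $\pm1$.

The map $b\mapsto b/(1-b^2)$ takes $(0,1)$ onto $(0,\infty)$, so the common value can be any prescribed negative number. Since (4) determines $h$ from $B$, different $\tau$ give different $B$, so each value is attained by uncountably many examples. For instance, $b=\frac12$, $\tau=\frac18$ gives $a_nB'(a_n)=-\frac23$.

There is no conflict with the diameter test. It is $B$ that is real on $(-1,1)$; the zeros are mostly not real. By the sign argument above, $B$ has at most one zero in $(0,1)$ and at most one in $(-1,0)$, so infinitely many zeros lie off the real axis, in conjugate pairs.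

**Theorem 2.**
(a) For every $m\ge1$ and $B$ as in Theorem 1, $B(z^m)$ is an infinite Blaschke product of the required form, with common value $-mb/(1-b^2)$; its zeros accumulate exactly at the $2m$-th roots of unity. A common value is never $0$. Hence the set of possible values of $|a_nB'(a_n)|$ is exactly $(0,\infty)$.
(b) Let $B$ be an infinite Blaschke product with simple nonzero zeros $a_n$ whose accumulation set $E\subset\mathbb T$ is not all of $\mathbb T$, and let $c\neq0$. Then $a_nB'(a_n)=c$ for all $n$ if and only if $zB'=c+hB+\bar cB^2$ in $\mathbb D$ for some $h$ analytic on $\widehat{\mathbb C}\setminus E$ with $h(1/\bar z)=\overline{h(z)}$. In that case $h$ does not extend analytically to any point of $E$.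
(c) A finite Blaschke product $B$ of degree $N\ge1$ (times any unimodular constant) with simple nonzero zeros has $a_1B'(a_1)=\dots=a_NB'(a_N)$ if and only if $B(z)=\dfrac{\kappa z^N+b}{1+\bar b\kappa z^N}$ with $|\kappa|=1$, $0<|b|<1$.

We prove (b) and (c) first, because they tell us how to look for Theorem 1.

## 2. Inner functions, singular factors, and linear equations

**Blaschke products across the circle.** For $a\ne0$,
$$1-\frac{\bar a}{|a|}\cdot\frac{a-z}{1-\bar az}=(1-|a|)\,\frac{|a|+\bar az}{|a|(1-\bar az)} .$$
So the product (1) converges locally uniformly wherever $|1-\bar a_nz|$ is locally bounded below. That holds in $\mathbb D$, and also near each point of $\mathbb T\setminus E$, where $E\subset\mathbb T$ is the closed set of accumulation points of $\{a_n\}$. Hence $B$ is analytic across $\mathbb T\setminus E$ and $|B|=1$ there. For example, $a_n=1-2^{-n}$ gives $E=\{1\}$.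

On $\mathbb T\setminus E$ we have $zB'/B=\frac{d}{d\theta}\arg B(e^{i\theta})$. The contribution of one factor is
$$\frac z{z-a}+\frac{\bar az}{1-\bar az}=\frac{z(\bar z-\bar a)+\bar a(z-a)}{|z-a|^2}=\frac{1-|a|^2}{|z-a|^2},$$
so $zB'/B>0$ on $\mathbb T\setminus E$.

**Inner functions.** An inner function is an analytic function on $\mathbb D$, bounded by $1$, with radial limits of modulus $1$ almost everywhere on $\mathbb T$. The canonical factorization says that it equals $e^{i\alpha}B_0S$. Here $B_0$ is the normalized Blaschke product of its zeros (finite, infinite or empty), and $S$ is a singular inner function: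
$$S(z)=\exp\Big(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\Big),\qquad -\log|S(z)|=\int_{\mathbb T}\frac{1-|z|^2}{|\zeta-z|^2}\,d\mu(\zeta),$$
with $\mu\ge0$ a finite singular measure. As $r\to1$, the measures $-\log|S(r\zeta)|\,dm(\zeta)$ (with $m$ normalized arc length) converge weak-$*$ to $\mu$.

An example to keep in mind is $\mu=\delta_1$, which gives $S(z)=\exp\left(-\frac{1+z}{1-z}\right)$. This function is inner, analytic and unimodular on $\mathbb T\setminus\{1\}$, and it has no zeros at all. Its radial decay is $S(x)=e^{-(1+x)/(1-x)}$. So "inner" alone will not give us a Blaschke product.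

**Differential equations.** A linear equation or system with analytic coefficients on a simply connected domain has all its solutions analytic on the whole domain, and they are determined by initial data at one point. A Riccati equation $B'=A_0+A_1B+A_2B^2$ becomes linear and of second order under the substitution $-A_2B=y'/y$; its solutions are then quotients, hence meromorphic, and we treat them as continuous maps into the sphere $\widehat{\mathbb C}$. At points where a solution is finite we have local uniqueness.

**Reflection.** If $h$ is analytic in $\mathbb D$ and near an open set $J\subset\mathbb T$, and real on $J$, then $z\mapsto\overline{h(1/\bar z)}$ extends $h$ analytically to $|z|>1$, including $\infty$ (Schwarz).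

## 3. The quotient $h=(zB'-c-\bar cB^2)/B$

The condition $a_nB'(a_n)=c$ says that $zB'-c$ vanishes at every zero of $B$, so $zB'-c$ is divisible by $B$. We are free to subtract a further multiple of $B^2$ before dividing. The multiple $\bar cB^2$ makes the quotient real on the circle, and that is what proves Theorem 2(b).

**Proof of Theorem 2(b).** *The equation implies the condition.* If $zB'=c+hB+\bar cB^2$ with $h$ analytic in $\mathbb D$, put $z=a_n$: we get $a_nB'(a_n)=c$.

*The condition implies the equation.* Assume $a_nB'(a_n)=c$ for all $n$, and put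
$$h=\frac{zB'-c-\bar cB^2}B. \tag{5}$$
The numerator vanishes at every zero of $B$, and these zeros are simple, so $h$ is analytic in $\mathbb D$. Near $\mathbb T\setminus E$ the function $B$ is analytic and nonzero, so $h$ is analytic there too. On $\mathbb T\setminus E$ the quotient $zB'/B=\frac d{d\theta}\arg B$ is real, and
$$\frac cB+\bar cB=c\bar B+\bar cB=2\operatorname{Re}(\bar cB)$$
is real. So $h$ is real on the nonempty open set $\mathbb T\setminus E$, and reflection gives the extension to $\widehat{\mathbb C}\setminus E$ with $h(1/\bar z)=\overline{h(z)}$.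

*No extension to a point of $E$.* Note that (5) determines $h$. Suppose that for some $\zeta\in E$ there is an analytic function on a disc $U$ about $\zeta$, again called $h$, which agrees with $h$ on $U\cap\mathbb D$. Shrink $U$ so that $0\notin U$. The aim is to continue $B$ itself into $U$. Pick $z_0\in U\cap\mathbb D$ and solve in $U$ the linear system
$$zy_1'=\tfrac h2\,y_1+c\,y_2,\qquad zy_2'=-\bar c\,y_1-\tfrac h2\,y_2,\qquad y_1(z_0)=B(z_0),\quad y_2(z_0)=1 .$$
The solution is analytic in $U$. For $Y=y_1/y_2$,
$$zY'=\frac{zy_1'}{y_2}-Y\,\frac{zy_2'}{y_2}=\frac h2Y+c+Y\Big(\bar cY+\frac h2\Big)=c+hY+\bar cY^2 .$$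
So $Y$ solves the same equation as $B$, and $Y(z_0)=B(z_0)$. By uniqueness $Y=B$ near $z_0$, hence on $U\cap\mathbb D$, which is connected as an intersection of two convex sets. Thus $B$ extends to a meromorphic function on $U$ that is not identically $0$. The zeros of such a function cannot accumulate at the interior point $\zeta$ of $U$. This contradicts $\zeta\in E$. $\blacksquare$

## 4. Finite products are regular polygons, and their limits are constants

**Proof of Theorem 2(c).** Let $B$ be finite of degree $N$, with common value $c$; then $c\ne0$ because the zeros are simple and nonzero. Define $h$ by (5). The argument above applies with $E=\emptyset$: $h$ is analytic on $\mathbb D$, analytic near and real on all of $\mathbb T$, and reflection makes it analytic on the whole sphere. So $h\equiv s$ is constant, and $s$ is real.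

Put $b=B(0)$. Since $N\ge1$ and the zeros are nonzero, $0<|b|<1$. At $z=0$ the equation reads $c+sb+\bar cb^2=0$. Conjugate it and divide by $\bar b^2$:
$$c+s\,\frac1{\bar b}+\bar c\,\frac1{\bar b^2}=0 .$$
So $b$ and $1/\bar b$ are both roots of $c+sX+\bar cX^2$, and they differ because $|1/\bar b|>1$. Hence
$$zB'=\bar c\,(B-b)\Big(B-\frac1{\bar b}\Big)=-\frac{\bar c}{\bar b}(B-b)(1-\bar bB).$$
Let $M=\frac{B-b}{1-\bar bB}$. Then $M'=\frac{(1-|b|^2)B'}{(1-\bar bB)^2}$, so $zM'=\lambda M$ with $\lambda=-\frac{\bar c}{\bar b}(1-|b|^2)$. Comparing Taylor coefficients $M_n$ gives $(n-\lambda)M_n=0$ for every $n$, so $M$ is a monomial. Being a disc automorphism applied to $B$, it is a finite Blaschke product of degree $N$ up to a unimodular constant. So $M=\kappa z^N$ with $|\kappa|=1$. Solving for $B$ gives $B=\frac{\kappa z^N+b}{1+\bar b\kappa z^N}$.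

Conversely, this $B$ is a disc automorphism applied to $\kappa z^N$, so it is a finite Blaschke product of degree $N$ up to a constant. We compute
$$zB'=\frac{N\kappa z^N(1-|b|^2)}{(1+\bar b\kappa z^N)^2}.$$
At a zero, $\kappa z^N=-b$, and so $zB'=-\frac{Nb}{1-|b|^2}$, the same number at all zeros. It is nonzero, so the zeros are simple; they are not $0$ because $B(0)=b\neq0$. $\blacksquare$

Now comes the first approach that a sensible person would try: take finite solutions $B_j$ of degrees $N_j\to\infty$ and pass to a limit. By (c),
$$|B_j(z)-b_j|=\frac{(1-|b_j|^2)|z|^{N_j}}{|1+\bar b_j\kappa_jz^{N_j}|}\le\frac{|z|^{N_j}}{1-|z|^{N_j}}\longrightarrow0$$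
locally uniformly in $\mathbb D$. So every subsequential limit is a constant. The polygons run out to the circle and nothing is left in the disc. Finite solutions have $h$ constant, while by (b) an infinite solution with $E\ne\mathbb T$ must have an $h$ that is singular at every point of $E$. So we should not take limits of products. We should choose a singular $h$ and solve the Riccati equation for $B$.

## 5. Which $h$ to try

Fix $c=-\gamma$ with $\gamma>0$, and look for $B$ with $B(0)=b\in(0,1)$ and
$$zB'=-\gamma+hB-\gamma B^2 .$$
Three observations, for an $h$ with finitely many poles on $\mathbb T$ and no other singularities, cut the choice down.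

First, $h$ has no simple pole on $\mathbb T$. On the circle, $zB'/B=h-\gamma(\bar B+B)=h-2\gamma\operatorname{Re}B$, and the left side is positive. So $h>-2\gamma$ on $\mathbb T\setminus E$. But a function that is real on $\mathbb T$ near a simple pole has a simple pole in $\theta$, so it tends to $-\infty$ on one side. The next candidate is a double pole with the right sign. A model is
$$-\frac{4z^2}{(1-z^2)^2}\Big|_{z=e^{i\theta}}=-\frac4{(\bar z-z)^2}=\frac1{\sin^2\theta}, \tag{6}$$
with double poles at $\pm1$.

Second, the constants at the origin. Setting $z=0$ gives $h(0)=\gamma\left(b+\frac1b\right)$. Write $B=\sum B_nz^n$ and $h=\sum h_nz^n$. The coefficient of $z^n$ in the equation is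
$$(n-\lambda)B_n=R_n,\qquad \lambda=h(0)-2\gamma b=\gamma\Big(\frac1b-b\Big),$$
where $R_n$ depends only on $h_1,\dots,h_n$ and $B_0,\dots,B_{n-1}$. If $\lambda$ is not a positive integer, then $B$ is determined and no freedom is left to force $|B|=1$ on $\mathbb T$. We take $\lambda=1$, that is,
$$\gamma=\frac b{1-b^2},\qquad h(0)=\frac{1+b^2}{1-b^2}.$$
Then $B_1$ is a free parameter, provided that $R_1=h_1b=0$.

Third, therefore, $h_1=0$. A single double pole as in $h=h(0)-4\tau z/(1-z)^2$ has $h_1=-4\tau\ne0$ and is excluded by this normalization. An even $h$ is safe. The model (6) is even, and this leads to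
$$h(z)=s-\frac{4\tau z^2}{(1-z^2)^2},\qquad s=\frac{1+b^2}{1-b^2},\qquad\tau>0 .$$

The symmetries also help. With $B(\bar z)=\overline{B(z)}$, the two arcs of $\mathbb T\setminus\{\pm1\}$ are mirror images. We have one real parameter, and it will be spent on one real condition at the midpoint $i$ of the upper arc: $|B(i)|=1$. The rest of the proof shows that this single condition propagates, first along the arc and then into the disc.

Throughout, put $\rho=\gamma b=\frac{b^2}{1-b^2}$ and $k(z)=\frac{4\tau}{(1-z^2)^2}$, so that $h=s-z^2k$. Direct computation gives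
$$\gamma^2+\rho^2=s\rho,\qquad s-2\rho=1,\qquad s-2\gamma=\frac{1-b}{1+b}>0,\qquad \delta:=\gamma-\rho=\frac b{1+b}\in\Big(0,\frac12\Big). \tag{7}$$
(The first holds because both sides equal $\frac{b^2(1+b^2)}{(1-b^2)^2}$.)

## 6. Linearization, and the parameter chosen at $z=i$

**Step 1: solve the Riccati equation by a linear one.** The purpose is to get solutions that are meromorphic in a large domain and can be computed with. The standard substitution is $\gamma B/z=y'/y$. Since $B(0)=b$, we expect $y\approx z^{\gamma b}=z^\rho$ near $0$, so we write $y=z^\rho u$ and obtain $\gamma B=\rho+zu'/u$. This suggests the following definition.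

On the simply connected domain $\Omega=\mathbb C\setminus((-\infty,-1]\cup[1,\infty))$ consider
$$u''+k(z)(zu'+\rho u)=0. \tag{8}$$
All solutions are analytic in $\Omega$. For a solution $u\not\equiv0$ put
$$B=\frac{\rho u+zu'}{\gamma u}=b+\frac{zu'}{\gamma u}, \tag{9}$$
which is meromorphic in $\Omega$. We claim that $B$ satisfies the Riccati equation in (4). Let $\omega=zu'/u$, so $\gamma B=\rho+\omega$. By (8), $z^2u''/u=-z^2k(\omega+\rho)$, so
$$\gamma zB'=z\omega'=\omega+\frac{z^2u''}u-\omega^2=\omega-\omega^2-z^2k(\rho+\omega).$$
On the other side, by (7),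
$$\gamma(-\gamma+hB-\gamma B^2)=-\gamma^2+(s-z^2k)(\rho+\omega)-(\rho+\omega)^2$$
$$=(-\gamma^2+s\rho-\rho^2)+(s-2\rho)\omega-\omega^2-z^2k(\rho+\omega)=\omega-\omega^2-z^2k(\rho+\omega).$$
The two agree.

As a check, let $\tau=0$ for a moment. Then $u''=0$ and $u=p+qz$. With $q/p=b$, (9) gives $B=b+\frac{(1-b^2)z}{1+bz}=\frac{z+b}{1+bz}$, which is the degree-one solution of Theorem 2(c).

**Step 2: two basic solutions on the segment from $0$ to $i$.** The purpose is to see that one solution gives $|B(i)|<1$ and another gives $|B(i)|>1$; this is where the bound on $\tau$ is used. Let $u_0,u_1$ solve (8) with $u_0(0)=1$, $u_0'(0)=0$ and $u_1(0)=0$, $u_1'(0)=1$. Since $k$ is even and real on $(-1,1)$, equation (8) is invariant under $u(z)\mapsto u(-z)$ and $u(z)\mapsto\overline{u(\bar z)}$. By uniqueness $u_0$ is even, $u_1$ is odd, and $u_j(\bar z)=\overline{u_j(z)}$. Hence $\overline{u_0(iy)}=u_0(-iy)=u_0(iy)$ and $\overline{u_1(iy)}=u_1(-iy)=-u_1(iy)$, so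
$$u_0(iy)=f(y),\qquad u_1(iy)=ig(y),\qquad f,g\ \text{real}.$$
If $\phi(y)=u(iy)$, then $\phi''=-u''(iy)$ and $y\phi'=iy\,u'(iy)=(zu')(iy)$. So $f$ and $g$ both satisfy
$$\phi''=\varkappa(y)(y\phi'+\rho\phi),\qquad\varkappa(y)=k(iy)=\frac{4\tau}{(1+y^2)^2}>0, \tag{10}$$
with $f(0)=1$, $f'(0)=0$, $g(0)=0$, $g'(0)=1$.

*Signs of $f$.* Since $f''(0)=4\tau\rho>0$, we have $f'>0$ on some $(0,\epsilon)$. Let $(0,y_1)$ be the maximal interval inside $(0,1)$ on which $f'>0$. There $f\ge1$, so $f''>0$ by (10), and $f'$ increases; hence $f'(y_1)>0$. If $y_1<1$, the interval could be enlarged. So $y_1=1$, and $f,f'>0$ on $(0,1]$.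

*Signs of $g$.* Let $[0,y_1)$ be the maximal interval inside $[0,1)$ on which $g'>0$. There $g\ge0$, so $g''\ge0$ and $g'\ge1$; hence $g'(y_1)\ge1$, and as before $y_1=1$. So $g'\ge1$ and $g'$ is nondecreasing on $[0,1]$, which gives
$$0<g(1)=\int_0^1g'\le g'(1),\qquad\text{so}\qquad \frac{g'(1)}{g(1)}\ge1. \tag{11}$$

*Claim: $m:=f'/f$ satisfies $m(1)<\delta$.* We have $m(0)=0$, $m>0$ on $(0,1]$, and by (10)
$$m'=\frac{f''}f-m^2=\varkappa(ym+\rho)-m^2 .$$
If the claim fails, let $y_0\in(0,1]$ be the first point with $m(y_0)=\delta$. On $(0,y_0)$ we have $0<m<\delta$, and therefore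
$$m'<\varkappa(ym+\rho)\le4\tau(\delta+\rho)=4\tau\gamma\le(1-b)\gamma=\frac b{1+b}=\delta .$$
Integrating, $\delta=m(y_0)<\delta y_0\le\delta$, a contradiction. This proves the claim.

**Step 3: choose $u$ so that $|B(i)|=1$.** Evaluate $f,f',g,g'$ at $1$ and put
$$F=(\rho f+f')^2-\gamma^2f^2,\qquad G=(\rho g+g')^2-\gamma^2g^2 .$$
By the claim $0<\rho+m(1)<\rho+\delta=\gamma$, so $F=f^2\big[(\rho+m(1))^2-\gamma^2\big]<0$. By (11) and (7), $\rho+g'/g\ge\rho+1>\rho+\delta=\gamma$, so $G>0$. (In terms of $B$: the solution $u_0$ alone would give $|B(i)|<1$, and $u_1$ alone would give $|B(i)|>1$.) Let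
$$p=\sqrt G,\qquad q=\sqrt{-F},\qquad u=pu_0+qu_1,$$
and let $B$ be given by (9). This $B$ is fixed from now on. At $z=i$ we have $u=pf+iqg\ne0$ and $zu'=pf'+iqg'$, so
$$|\rho u+zu'|^2-\gamma^2|u|^2=p^2F+q^2G=GF-FG=0,$$
that is, $|B(i)|=1$. Moreover $u(0)=p\ne0$, so $B(0)=b$. Since $p,q$ are real, $B(\bar z)=\overline{B(z)}$. In particular $B$ is real on $(-1,1)$ wherever it is finite.

## 7. From the point $i$ to the circle, and from the circle to the disc

**Step 4: $|B|=1$ on $\mathbb T\setminus\{\pm1\}$.** The purpose is to propagate the condition at $i$ along the arc. It works because $h$ is real on the arc, which makes the unit circle invariant under the flow. By (6), $h(e^{i\theta})=s+\tau/\sin^2\theta$ is real for $\theta\in(0,\pi)$. By (4), $Y(\theta)=B(e^{i\theta})$ satisfies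
$$\frac{dY}{d\theta}=izB'=i(-\gamma+hY-\gamma Y^2). \tag{12}$$
Choose $\psi_0$ with $e^{i\psi_0}=B(i)$ and let $\psi$ be the real solution of
$$\psi'=h(e^{i\theta})-2\gamma\cos\psi,\qquad\psi(\pi/2)=\psi_0 .$$
The right side is smooth and, for $\theta$ in a compact subinterval of $(0,\pi)$, bounded uniformly in $\psi$. So $\psi$ exists on all of $(0,\pi)$. For $Y=e^{i\psi}$ we have $2\cos\psi=Y+Y^{-1}$, hence
$$Y'=i\psi'Y=i\big(hY-\gamma(Y+Y^{-1})Y\big)=i(-\gamma+hY-\gamma Y^2),$$
so $e^{i\psi}$ also solves (12). The set of $\theta\in(0,\pi)$ with $B(e^{i\theta})=e^{i\psi(\theta)}$ contains $\pi/2$. It is closed by continuity of $B$ into the sphere, and it is open by local uniqueness, since $B$ is finite at its points. So it is all of $(0,\pi)$, and $|B|=1$ on the upper arc. The lower arc follows from $B(\bar z)=\overline{B(z)}$. In particular $B$ is analytic near $\mathbb T\setminus\{\pm1\}$.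

**Step 5: $|B|<1$ in $\mathbb D$.** So far $B$ could have poles in $\mathbb D$. The purpose of this step is to rule that out. The tool is a one-way gate: along suitable paths, $|B|$ can cross the level $1$ only upward.

**Lemma.** Let $z:[t_0,t_1]\to\Omega\setminus\{0\}$ be $C^1$, put $v=z'/z$, and suppose that $\operatorname{Re}\big[v(t)(h(z(t))-2\gamma\xi)\big]>0$ for all $t$ and all $\xi\in[-1,1]$. If $|B(z(t_0))|\ge1$ (the value $\infty$ is allowed), then $|B(z(t))|>1$ for all $t\in(t_0,t_1]$.

*Proof.* Along the path $\frac{d}{dt}B=z'B'=v\cdot zB'$. At any $t$ with $|B|=1$ we have $\bar B(-\gamma+hB-\gamma B^2)=-\gamma\bar B+h-\gamma B=h-2\gamma\operatorname{Re}B$, so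
$$\frac d{dt}|B|^2=2\operatorname{Re}\big[v\bar B(-\gamma+hB-\gamma B^2)\big]=2\operatorname{Re}\big[v(h-2\gamma\operatorname{Re}B)\big]>0 .$$
Hence $|B|>1$ immediately after $t_0$: by this inequality if $|B(z(t_0))|=1$, and by continuity if $|B(z(t_0))|>1$. If $|B|\le1$ at some later time, let $t_2$ be the first later time with $|B|=1$. Then $|B|>1$ on $(t_0,t_2)$, so the derivative of $|B|^2$ at $t_2$, computed from the left, is $\le0$. This contradicts the inequality. $\square$

*(i) The imaginary axis.* For $0<y\le1$,
$$h(iy)=s+\frac{4\tau y^2}{(1+y^2)^2}\ge s>2\gamma .$$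
Suppose $|B(ir)|\ge1$ for some $0<r<1$. Apply the Lemma to $z(t)=ie^t$, $\log r\le t\le0$, where $v=1$; the hypothesis holds because $h(iy)-2\gamma\xi\ge s-2\gamma>0$. We get $|B(i)|>1$, which contradicts $|B(i)|=1$. So $|B(ir)|<1$ for $0<r<1$.

*(ii) The open first quadrant.* Let $z=re^{i\theta_0}$, $0<r<1$, $0<\theta_0<\pi/2$. We need the sign of $\operatorname{Im}h$. If $w=z^2$, then $w$ lies in the open upper half disc and
$$\operatorname{Im}\frac{(1-w)^2}w=\operatorname{Im}\Big(w+\frac1w-2\Big)=\operatorname{Im}w\,\big(1-|w|^{-2}\big)<0,$$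
so $\operatorname{Im}\frac w{(1-w)^2}>0$. As $h=s-4\tau\frac w{(1-w)^2}$, this gives $\operatorname{Im}h<0$ in the open first quadrant of $\mathbb D$. Go counterclockwise: $z(t)=re^{it}$, where $v=i$ and
$$\operatorname{Re}[i(h-2\gamma\xi)]=-\operatorname{Im}h>0\qquad(\theta_0\le t<\pi/2).$$
At $t=\pi/2$ the strict inequality is lost, so we stop just before. If $|B(re^{i\theta_0})|\ge1$, the Lemma on $[\theta_0,\pi/2-\epsilon]$ for every small $\epsilon>0$ gives $|B(re^{it})|>1$ on $(\theta_0,\pi/2)$, and by continuity $|B(ir)|\ge1$. This contradicts (i).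

*(iii) The open second quadrant.* Now $w=z^2$ lies in the open lower half disc, so the signs flip and $\operatorname{Im}h>0$. Move clockwise on the circle of radius $r$ toward $ir$, with $v=-i$: $\operatorname{Re}[-i(h-2\gamma\xi)]=\operatorname{Im}h>0$. The same argument gives $|B|<1$.

By $B(\bar z)=\overline{B(z)}$ we now have $|B|<1$ on $\mathbb D\setminus\mathbb R$. By continuity into the sphere, $|B|\le1$ on $\mathbb D\cap\mathbb R$. So $B$ has no poles in $\mathbb D$, it is analytic there, and $|B|\le1$. Since $|B(0)|=b<1$, the maximum principle gives $|B|<1$ in $\mathbb D$. With Step 4, $B$ is an inner function.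

## 8. No singular factor at $\pm1$, and infinitely many zeros

**Step 6: the zeros satisfy the required equality.** If $B(a)=0$ with $a\in\mathbb D$, then $a\ne0$ because $B(0)=b$. The Riccati equation in (4) at $z=a$ gives $aB'(a)=-\gamma\neq0$. So all zeros are simple and nonzero, with common value $-\gamma$. It remains to show that $B$ is a Blaschke product and that it has infinitely many zeros.

**Step 7: $B$ is the normalized Blaschke product of its zeros.** The purpose is to exclude factors such as $\exp\left(-\frac{1+z}{1-z}\right)$. Write $B=e^{i\alpha}B_0S$ as in Section 2, with measure $\mu$. Since $|B_0|\le1$,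
$$0\le-\log|S|\le-\log|B| .$$

*The measure lives on $\{\pm1\}$.* Let $K\subset\mathbb T\setminus\{\pm1\}$ be compact. Since $B$ is analytic near $K$ and $|B|=1$ on $K$, we have $-\log|B(r\zeta)|\to0$ uniformly for $\zeta\in K$ as $r\to1$, and so $-\log|S(r\zeta)|\to0$ uniformly as well. For continuous $\varphi\ge0$ on $\mathbb T$ supported in $K$, weak-$*$ convergence gives
$$\int\varphi\,d\mu=\lim_{r\to1}\int\varphi(\zeta)\,(-\log|S(r\zeta)|)\,dm(\zeta)=0 .$$
So $\mu=\mu_+\delta_1+\mu_-\delta_{-1}$ with $\mu_\pm\ge0$.

*No mass at $1$.* Suppose $\mu_+>0$. At $z=x\in(0,1)$ the Poisson kernel with pole at $1$ is $\frac{1-x^2}{(1-x)^2}=\frac{1+x}{1-x}$, so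
$$|B(x)|\le|S(x)|\le e^{-\mu_+(1+x)/(1-x)} .$$
Since $h(x)=O((1-x)^{-2})$, both $B(x)\to0$ and $h(x)B(x)\to0$ as $x\to1^-$. The Riccati equation then gives $xB'(x)\to-\gamma$, so $B'(x)\to-\gamma$. Because $B(x)\to0$, we have $B(x)=-\int_x^1B'(t)\,dt$, and so $B(x)/(1-x)\to\gamma>0$. This contradicts the exponential decay.

*No mass at $-1$.* Suppose $\mu_->0$. As $x\to-1^+$ we get in the same way $|B(x)|\le e^{-\mu_-(1-x)/(1+x)}$, $B\to0$, $hB\to0$ and $xB'(x)\to-\gamma$. Now $x\to-1$, so $B'(x)\to\gamma$ and $B(x)=\int_{-1}^xB'(t)\,dt$. Hence $B(x)/(1+x)\to\gamma>0$, again a contradiction.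

So $B=e^{i\alpha}B_0$. Since $B(0)=b>0$ and $B_0(0)=\prod|a_n|>0$, we have $e^{i\alpha}=1$, $B=B_0$ and $\prod|a_n|=b$.

**Step 8: the zeros accumulate exactly at $\pm1$.** Here the singularity of $h$ is used. Zeros do not accumulate at a point of $\mathbb T\setminus\{\pm1\}$, because $B$ is analytic and unimodular there. Suppose they did not accumulate at $1$; this includes the case of finitely many zeros, or none. Then the Blaschke product $B$ would be analytic and unimodular on an arc around $1$, hence analytic and nonzero near $1$, and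
$$h=\frac{zB'+\gamma+\gamma B^2}B$$
would be bounded near $1$. But $h(x)=s-\frac{4\tau x^2}{(1-x^2)^2}\to-\infty$ as $x\to1^-$. So the zeros accumulate at $1$, and the same argument works at $-1$. In particular there are infinitely many zeros. This proves Theorem 1, and the answer to the question is yes. $\blacksquare$

## 9. Substituting $z^m$: every modulus in $(0,\infty)$, more accumulation points

**Proof of Theorem 2(a).** Let $B$ be as in Theorem 1, with zeros $\alpha$, and let $\tilde B(z)=B(z^m)$. Its zeros are the $m$-th roots of the numbers $\alpha$, and $\tilde B(0)=b>0$.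

*$\tilde B$ has the form (1).* For $0<x<1$ we have $x^{1/m}\ge x$, so $\sum_a(1-|a|)=\sum_\alpha m(1-|\alpha|^{1/m})\le m\sum_\alpha(1-|\alpha|)<\infty$. This is the Blaschke condition, and it makes the product of normalized factors absolutely convergent, so we may group factors. For a fixed $\alpha$,
$$\prod_{a^m=\alpha}\frac{\bar a}{|a|}\cdot\frac{a-z}{1-\bar az}=\frac{\bar\alpha}{|\alpha|}\cdot\frac{\alpha-z^m}{1-\bar\alpha z^m},$$
because both sides are, up to a unimodular constant, finite Blaschke products of degree $m$ with the same $m$ distinct zeros, and both are positive at $0$ (with value $|\alpha|$). Taking the product over $\alpha$ gives $\tilde B$ on the right, so $\tilde B$ is the normalized Blaschke product of its zeros.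

*The values.* At a zero $a$ of $\tilde B$, with $a^m=\alpha$,
$$a\tilde B'(a)=m\,a^mB'(a^m)=m\,\alpha B'(\alpha)=-\frac{mb}{1-b^2}\ne0 .$$
So the zeros are simple and the values agree.

*The accumulation points.* The zeros $\alpha$ accumulate exactly at $\pm1$, and $\tilde B$ has as zeros all $m$-th roots of each $\alpha$. So the zeros of $\tilde B$ accumulate exactly where $z^m=\pm1$, that is, at the $2m$-th roots of unity.

Finally, a common value $0$ would mean $B'(a_n)=0$ at a simple zero, which is impossible. On the other hand $b/(1-b^2)$ takes every value in $(0,\infty)$ as $b$ runs over $(0,1)$. So the set of possible values of $|a_nB'(a_n)|$ is exactly $(0,\infty)$. $\blacksquare$
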